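\title{Finite completely regular semigroups are finitely related}

\begin{abstract}
A finite algebra is finitely related if its term operations are exactly the operations that preserve some finite set of finitary relations. We prove that every finite completely regular semigroup, that is, every finite semigroup that is a union of groups, is finitely related. More generally, a finite semigroup is finitely related if for some $k\ge 1$ every product of $k$ elements lies in a subgroup. We show that an operation is a term operation as soon as all its minors with a bounded number of variables are. The position of its values inside the maximal subgroups is controlled by a well-quasi-order argument, and the $\mathcal R$- and $\mathcal L$-classes of its values by induction on the size of the semigroup.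
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S$ be a semigroup. A nonempty word $t$ in the letters $x_1,\dots,x_n$ induces an $n$-ary \emph{term operation} $S^n\to S$: substitute $a_i$ for $x_i$ and multiply. The term operations of all arities $n\ge1$ form the \emph{clone} $\operatorname{Clo}(S)$. An operation $f\colon S^n\to S$ \emph{preserves} a relation $\rho\subseteq S^r$ if $f$, applied coordinatewise to any $n$ tuples from $\rho$, gives a tuple in $\rho$. Every term operation preserves all subsemigroups of all powers $S^r$, and for finite $S$ the operations that preserve all subsemigroups of all finite powers are exactly the term operations. So the clone of a finite semigroup is always determined by relations, and one may ask whether finitely many suffice. A finite semigroup $S$ is \emph{finitely related} if there is a finite set $R$ of finitary relations on $S$ such that $\operatorname{Clo}(S)$ is the set of all finitary operations on $S$ that preserve every relation in $R$.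

The property has a concrete meaning (Lemma~\ref{lem:reduction}): $S$ is finitely related if and only if there is a number $d$ such that an operation of arbitrary arity is a term operation whenever all operations obtained from it by identifying variables until at most $d$ remain are term operations. The words that represent these smaller operations are given separately and need not have anything to do with each other; the task is to assemble from them one word in all the variables.

Finite groups, finite commutative semigroups, finite regular bands, finite Clifford semigroups and finite semigroups with a single idempotent are finitely related, while the six-element Brandt monoid is not. (A band is a semigroup of idempotents, and it is regular if it satisfies $xyxzx=xyzx$; a Clifford semigroup is a union of groups whose idempotents are central; the Brandt monoid consists of the zero matrix, the identity matrix and the four matrix units $E_{ij}$ of size $2\times2$.) A semigroup is \emph{completely regular} if every element lies in a subgroup. Groups, bands and Clifford semigroups are completely regular. The Brandt monoid is not, because $E_{12}^2=0$. This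 suggests the following question, which comes from \cite{problem}: \emph{is every finite completely regular semigroup finitely related?} The answer is yes.

\begin{theorem}\label{thm:cr}
Every finite completely regular semigroup is finitely related.
\end{theorem}

The method gives more.

\begin{theorem}\label{thm:main}
Let $S$ be a finite semigroup such that for some $k\ge1$ every product of $k$ elements lies in a subgroup of $S$. Then $S$ is finitely related.
\end{theorem}

Theorem~\ref{thm:cr} is the case $k=1$. The hypothesis of Theorem~\ref{thm:main} also holds for finite nilpotent semigroups, where all long products are $0$, and for finite semigroups with a single idempotent $e$. To see the latter, recall that every element of a finite semigroup has an idempotent power. So $e$ is a power of every element; hence $e$ is central, and the finite monoid $eSe$ is a group. In a product $a_1\cdots a_k$ with $k=|S|+1$, two prefixes coincide, say $p=pw$; then $p=pw^j$ for all $j$, so $p=pe$, and the whole product equals $e(a_1\cdots a_k)e\in eSe$. On the other hand, the hypothesis cannot be replaced by ``regular'' (every $x$ has some $y$ with $xyx=x$, $yxy=y$)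 or ``inverse'' (exactly one such $y$), since the Brandt monoid is inverse and not finitely related.

We prove Theorem~\ref{thm:main} directly. A reader who wants only Theorem~\ref{thm:cr} may put $k=1$ throughout; then the ideal $T$ of Section~\ref{sec:T} is $S$, every word is long, and Lemmas~\ref{lem:eta}, \ref{lem:long} and \ref{lem:simS} say nothing.

The plan follows the structure of a completely regular semigroup. An element of it has four coordinates: its $\mathcal J$-class, which ranges over a semilattice, its $\mathcal R$-class, its $\mathcal L$-class, and its position in the group where the last two meet. Given an operation $f$ whose small minors are term operations, we match these coordinates with those of a term operation one at a time. The semilattice coordinate is read off from the set of variables that occur (Section~\ref{sec:full}). The group coordinate is handled by counting and a well-quasi-order on words over $S$ (Section~\ref{sec:H}). For the $\mathcal R$-class there is a dichotomy: either it depends only on the first $k$ letters of a word (Section~\ref{sec:unordered}), or it determines the order in which the letters first occur, and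 then the last variable can be split off (Section~\ref{sec:ordered}). Section~\ref{sec:induction} combines these steps in an induction on $|S|$. Section~\ref{sec:minors} contains the combinatorics of minors, and Section~\ref{sec:example} shows it at work in a three-element monoid.

\section{Minors and partitions}\label{sec:minors}

In this section $S$ is an arbitrary finite semigroup and $C=\operatorname{Clo}(S)$. We write $[n]=\{1,\dots,n\}$ with $n\ge1$.

\subsection*{Minors}
It is convenient to let the variables of an operation be indexed by any finite nonempty set $I$, so that a tuple is a map $a\colon I\to S$ and a word is written in letters $x_i$, $i\in I$. For $f\colon S^I\to S$ and a map $\sigma\colon I\to J$, the \emph{minor} $f^\sigma\colon S^J\to S$ is defined by $f^\sigma(b)=f(b\circ\sigma)$. For example, if $f$ is ternary and $\sigma(1)=\sigma(3)=1$, $\sigma(2)=2$, then $f^\sigma(y_1,y_2)=f(y_1,y_2,y_1)$. Minors identify variables, rename them and add dummy ones, and $(f^\sigma)^\tau=f^{\tau\sigma}$. If $f$ is induced by a word $t$, then $f^\sigma$ is induced by the word $t^\sigma$ obtained by replacing each letter $x_i$ by $x_{\sigma(i)}$;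 it has the same length as $t$. The \emph{content} $c(t)\subseteq I$ is the set of indices of the letters that occur in $t$, so $c(t^\sigma)=\sigma(c(t))$. We use the same symbol for a word and for the operation that it induces.

An operation $f\colon S^n\to S$ \emph{depends on} the variable $i$ if $f(a)\ne f(b)$ for some tuples $a,b$ that differ exactly at $i$. Suppose that a nonempty set $A\subseteq[n]$ contains all variables on which $f$ depends, let $\iota\colon A\to[n]$ be the inclusion, and let $\sigma\colon[n]\to A$ be the identity on $A$. Then
\begin{equation}\label{eq:dummy}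
f=(f^\sigma)^\iota ,
\end{equation}
because $a\circ\iota\sigma$ agrees with $a$ on $A$ and can be reached from $a$ by changing coordinates outside $A$ one at a time.

Let $D$ be a set of operations on $S$ that is closed under minors and under pointwise products of operations with the same variables; $C$ is such a set. For $d\ge1$ let $D[d]$ be the set of all operations $f$, of any arity $n$, such that $f^\sigma\in D$ for all $\sigma\colon[n]\to[d]$.

\begin{lemma}\label{lem:chain}
\begin{enumerate}
\item[(a)] $D\subseteq D[d]$, and $D[d]$ is closed under minors and pointwise products.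
\item[(b)] If $f\in D[d]$, then every minor of $f$ of arity at most $d$ lies in $D$.
\item[(c)] $D[1]\supseteq D[2]\supseteq\cdots$, and every member of $D[d]$ of arity at most $d$ lies in $D$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) follows from $(f^\sigma)^\tau=f^{\tau\sigma}$ and $(fg)^\sigma=f^\sigma g^\sigma$. For (b) let $\sigma\colon[n]\to J$ with $|J|\le d$, and choose maps $\iota\colon J\to[d]$ and $r\colon[d]\to J$ with $r\iota=\mathrm{id}$. Then $f^\sigma=(f^{\iota\sigma})^r$ is a minor of $f^{\iota\sigma}\in D$. Both claims of (c) are special cases of (b).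
\end{proof}

Thus $D$ is the intersection of the decreasing chain $D[d]$, and in each arity $n$ the chain reaches $D$ at $d=n$ at the latest. Finite relatedness says that for $D=C$ it does so at one stage for all arities.

\begin{lemma}\label{lem:reduction}
A finite semigroup $S$ is finitely related if and only if $C[d]=C$ for some $d$.
\end{lemma}

\begin{proof}
Let $C[d]=C$. List each $d$-ary term operation $t$ by its values, as the tuple $(t(b))_{b\in S^d}$, and let $\Gamma$ be the relation of arity $|S|^d$ that consists of these tuples. An $n$-ary operation $f$ preserves $\Gamma$ if and only if $f(t_1,\dots,t_n)\in C$ for all $d$-ary $t_1,\dots,t_n\in C$. Term operations have this property. If $f$ has it and $\sigma\colon[n]\to[d]$, take $t_i=x_{\sigma(i)}$ to get $f^\sigma\in C$; hence $f\in C[d]=C$. So the single relation $\Gamma$ determines $C$.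

Conversely, let $C$ be determined by the finite set $R$, and let $d\ge1$ bound the number of tuples in each $\rho\in R$. Let $f\in C[d]$ be $n$-ary and $\rho=\{r_1,\dots,r_l\}\in R$. Any $n$ tuples from $\rho$ have the form $r_{\sigma(1)},\dots,r_{\sigma(n)}$ with $\sigma\colon[n]\to[l]$, and applying $f$ to them is the same as applying $f^\sigma\in C$ to $r_1,\dots,r_l$. So $f$ preserves $\rho$, and $f\in C$.
\end{proof}

\subsection*{Partitions}
For a partition $\pi$ of $[n]$ let $\nu\colon[n]\to\pi$ send each index to its block, and put $f_\pi=f^\nu$; the variables of $f_\pi$ are the blocks of $\pi$. If $\pi'$ is coarser than $\pi$ and $\tau\colon\pi\to\pi'$ sends each block to the block containing it, then $f_{\pi'}=(f_\pi)^\tau$. Let $\Pi_d$ be the set of partitions of $[n]$ with at most $d$ blocks. The \emph{partition by} tuples $a^1,\dots,a^r\in S^n$ puts $i$ and $i'$ in the same block if and only if $a^j_i=a^j_{i'}$ for all $j$. It has at most $|S|^r$ blocks, whatever $n$ is. This is how information about finitely many values of $f$ is passed to a minor of bounded arity.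

\begin{lemma}\label{lem:partition}
Let $\pi$ be the partition by $a^1,\dots,a^r\in S^n$ or a refinement of it. Then $a^j=\alpha^j\circ\nu$ for a tuple $\alpha^j\in S^\pi$ with the same set of entries as $a^j$, and $f(a^j)=f_\pi(\alpha^j)$. If $a^1$ and $a^2$ differ exactly at $i$, then $\{i\}$ is a block of $\pi$, and $\alpha^1,\alpha^2$ differ exactly at this block.
\end{lemma}

\begin{proof}
Each $a^j$ is constant on the blocks of $\pi$, which gives the first claim. If some $l\ne i$ were in the block of $i$, then $a^1_i=a^1_l=a^2_l=a^2_i$.
\end{proof}

\begin{example}\label{ex:leftzero}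
Let $S=\{0,1\}$ with $xy=x$. A word induces the projection onto its first letter, so $C$ is the set of projections. The ternary majority operation is not a projection, but it becomes one when two of its variables are identified; so $C[2]\neq C$. On the other hand $C[16]=C$. If $f\in C[16]$ depended on two variables, the partition $\pi$ by the four tuples that witness this would have at most $16$ blocks, and by Lemma~\ref{lem:partition} the projection $f_\pi$ would depend on two variables. So $f$ depends on at most one variable, and since $f(x,\dots,x)=x$, equation~\eqref{eq:dummy} shows that $f$ is a projection.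
\end{example}

\subsection*{Coherent contents and coherent orders}
Two features of a word behave well under identification of letters. One is the content: a letter occurs in $t^\tau$ if and only if one of its preimages occurs in $t$. The other is the order in which the letters first occur: $x_j$ first occurs before $x_{j'}$ in $t^\tau$ if and only if, among the letters $x_i$ of $t$ with $\tau(i)\in\{j,j'\}$, the one that occurs first has $\tau(i)=j$. The next two lemmas say that if such a feature is given for all partitions with few blocks, and is compatible with coarsening, then it comes from a single subset of $[n]$ or a single order on $[n]$.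

\begin{lemma}\label{lem:content}
Let $d\ge3$. Suppose that for each $\pi\in\Pi_d$ a nonempty set $c(\pi)$ of blocks of $\pi$ is given, and that whenever $\pi'$ is coarser than $\pi$, a block of $\pi'$ belongs to $c(\pi')$ if and only if it contains a member of $c(\pi)$. Then there is a nonempty set $A\subseteq[n]$ such that for each $\pi\in\Pi_d$, $c(\pi)$ is the set of blocks of $\pi$ that meet $A$.
\end{lemma}

\begin{proof}
In a partition written as $\{B_1,\dots,B_r,\text{rest}\}$, the rest is the complement of $B_1\cup\dots\cup B_r$ and is omitted if empty. Call a nonempty set $B\subseteq[n]$ \emph{present} if $B\in c(\{B,\text{rest}\})$. If $B$ is a block of $\pi\in\Pi_d$, coarsen $\pi$ to $\{B,\text{rest}\}$: the only block of $\pi$ inside $B$ is $B$, so $B\in c(\pi)$ if and only if $B$ is present. For disjoint nonempty $B_1,B_2$, coarsen $\{B_1,B_2,\text{rest}\}\in\Pi_3$ to $\{B_1\cup B_2,\text{rest}\}$: the set $B_1\cup B_2$ is present if and only if $B_1$ or $B_2$ is. By induction on $|B|$, a set $B$ is present if and only if it meets $A=\{i:\{i\}\text{ is present}\}$. Finally $[n]$ is present because $c(\{[n]\})\neq\emptyset$, so $A\ne\emptyset$.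
\end{proof}

\begin{lemma}\label{lem:order}
Let $d\ge4$. Suppose that for each $\pi\in\Pi_d$ a linear order $<_\pi$ on the blocks of $\pi$ is given, and that whenever $\pi'$ is coarser than $\pi$ and $B\neq B'$ are blocks of $\pi'$, we have $B<_{\pi'}B'$ if and only if the $<_\pi$-least block of $\pi$ inside $B\cup B'$ lies in $B$. Then there is a linear order $\prec$ on $[n]$ such that for all $\pi\in\Pi_d$ and all blocks $B\ne B'$ of $\pi$, $B<_\pi B'$ if and only if the $\prec$-least element of $B\cup B'$ lies in $B$.
\end{lemma}

\begin{proof}
For disjoint nonempty $B,B'\subseteq[n]$ let $P(B,B')$ mean that $B$ precedes $B'$ in the order given for $\{B,B',\text{rest}\}$. Exactly one of $P(B,B')$ and $P(B',B)$ holds. If $B,B'$ are blocks of $\pi\in\Pi_d$, coarsening $\pi$ to $\{B,B',\text{rest}\}$ shows that $B<_\pi B'$ if and only if $P(B,B')$. Now coarsen $\pi=\{B_1,B_2,B',\text{rest}\}\in\Pi_4$ by merging $B_1$ and $B_2$. The merged block precedes $B'$ if and only if $B'$ is not the $<_\pi$-least of $B_1,B_2,B'$. Hence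
\begin{equation}\label{eq:union}
P(B_1\cup B_2,B')\iff P(B_1,B')\text{ or }P(B_2,B').
\end{equation}
Let $i\prec j$ mean $P(\{i\},\{j\})$. For distinct $i,j,l$ the relation $\prec$ on $\{i,j,l\}$ agrees with the linear order given for $\{\{i\},\{j\},\{l\},\text{rest}\}\in\Pi_4$, so $\prec$ is transitive, and it is a linear order. Let $B,B'$ be disjoint and nonempty, and let the $\prec$-least element $i$ of $B\cup B'$ lie in $B$. By~\eqref{eq:union} and induction on $|B'|$, $P(B',\{i\})$ holds only if $j\prec i$ for some $j\in B'$, which is false. So $P(\{i\},B')$ holds, and~\eqref{eq:union} gives $P(B,B')$. If instead $i\in B'$, the same argument gives $P(B',B)$, so $P(B,B')$ fails.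
\end{proof}

\section{A three-element example}\label{sec:example}

Let $M=\{e,g,h\}$, where $e$ is an identity element and $gx=g$, $hx=h$ for all $x$. The value of a product is its first factor different from $e$, or $e$ if there is none. So a word induces the same operation as the product of its distinct letters in the order of first occurrence. Two words with the same content but different orders induce different operations: if $y$ first occurs before $z$ in one word and after $z$ in the other, substitute $g$ for $y$, $h$ for $z$ and $e$ for all other letters to get the values $g$ and $h$.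

Call $f\colon M^n\to M$ \emph{full} if $f(a)=e$ exactly for $a=(e,\dots,e)$; this is how a word containing all $n$ letters behaves. We claim that every full $f\in C[4]$ is a term operation. (Lemma~\ref{lem:full} will reduce arbitrary operations to full ones.)

Let $\pi\in\Pi_4$. The minor $f_\pi$ is induced by a word $t$. Substituting $g$ for one block and $e$ for the others gives a value different from $e$, so every block occurs in $t$. The order $<_\pi$ in which the blocks first occur in $t$ depends only on $f_\pi$. If $\pi'$ is coarser than $\pi$, then $t^\tau$ induces $f_{\pi'}$, so the orders $<_\pi$ satisfy the hypothesis of Lemma~\ref{lem:order}. Renumber the variables so that the resulting order $\prec$ is $1\prec2\prec\dots\prec n$. Let $a\in M^n$, $a\neq(e,\dots,e)$, and let $\pi$ be the partition by $a$; its blocks are the nonempty sets among $a^{-1}(e)$, $a^{-1}(g)$, $a^{-1}(h)$. The value $f(a)$ is the value of $a$ on the $<_\pi$-first block other than $a^{-1}(e)$, and by Lemma~\ref{lem:order} this block contains the least $i$ with $a_i\ne e$. Hence $f=x_1x_2\cdots x_n$.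

In general the order of first occurrences does not determine the value of a word, and we cannot write the term down at once. What survives is a recursive form of the answer. In $M$ we have $f=f_0\,x_n$ with $f_0=x_1\cdots x_{n-1}$, and $f_0$ can be recovered from $f$ as the minor $f(x_1,\dots,x_{n-1},x_1)$, because repeating a letter that has already occurred changes nothing. Sections~\ref{sec:ordered} and~\ref{sec:induction} show that both facts hold in general up to Green's relation $\mathcal R$, which is equality in $M$.

\section{The completely regular ideal and long words}\label{sec:T}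

Fix $k\ge1$. We say that a finite semigroup has property $(\mathrm P_k)$ if every product of $k$ elements lies in a subgroup. Homomorphic images inherit $(\mathrm P_k)$, since the image of a subgroup is a subgroup, and so does the opposite semigroup $S^{\mathrm{op}}$, which has the multiplication of $S$ in reverse order. From now on $S$ is a finite semigroup with $(\mathrm P_k)$.

Let $T$ be the set of all products of $k$ elements of $S$. A longer product is also in $T$ (merge adjacent factors), so $T$ is an ideal. If $x\in T$ lies in a subgroup $G$ of $S$, then every $g\in G$ equals $x^k(x^{-k}g)\in T$. So $T$ is a union of groups: it is completely regular. Every idempotent $e=e^k$ of $S$ lies in $T$. Fix $m\ge2$ with $x^{m+1}=x$ for all $x\in T$, for instance a multiple of the orders of all subgroups, and put $x^0=x^m$; this is the identity element of every subgroup containing $x$.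

\subsection*{Green's relations}
Let $T^1$ be $T$ with an identity adjoined. For $p,q\in T$, Green's relations are defined by $p\mathrel{\mathcal R}q$ if $pT^1=qT^1$, $p\mathrel{\mathcal L}q$ if $T^1p=T^1q$, $p\mathrel{\mathcal J}q$ if $T^1pT^1=T^1qT^1$, and $\mathcal H=\mathcal R\cap\mathcal L$. \emph{These symbols always refer to $T$.} The $\mathcal H$-class $H_e$ of an idempotent $e$ is a group with identity $e$, and $x\in H_{x^0}$ for $x\in T$. By Clifford's theorem \cite[Theorem~4.1.3]{howie}, $\mathcal J$ is a congruence on $T$, the quotient $Y=T/\mathcal J$ is a semilattice (a commutative band), and each $\mathcal J$-class is a completely simple semigroup. We order $Y$ by $y\le y'$ if $yy'=y$, so that the product is the meet $\wedge$; we let $\eta\colon T\to Y$ be the quotient map and $T_y=\eta^{-1}(y)$. By the Rees theorem, a completely simple semigroup is isomorphic to a set $I\times G\times\Lambda$, where $G$ is a group, with multiplication $(i,g,\lambda)(j,h,\mu)=(i,gp_{\lambda j}h,\mu)$ for a matrix $(p_{\lambda j})$ over $G$; the $\mathcal R$-class of an element is given by its first coordinate and the $\mathcal L$-class by its last. We use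 this only in the form
\begin{equation}\label{eq:rees}
p,q\in T_y\implies pq\mathrel{\mathcal R}p\ \text{ and }\ pq\mathrel{\mathcal L}q .
\end{equation}
Since $\mathcal R,\mathcal L\subseteq\mathcal J$, elements related by $\mathcal R$ or $\mathcal L$ have the same image under $\eta$.

The homomorphism $\eta$ is where complete regularity enters first. In the Brandt monoid $\mathcal J$ is not a congruence: $E_{11}$ and $E_{22}$ are $\mathcal J$-related, but $E_{11}E_{11}=E_{11}$ and $E_{11}E_{22}=0$ are not.

Our operations take arguments in $S$, so $\eta$ has to be defined on $S$.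

\begin{lemma}\label{lem:eta}
The map $s\mapsto\eta(s^k)$ is a homomorphism $S\to Y$ that extends $\eta$.
\end{lemma}

\begin{proof}
Write $\hat\eta(s)=\eta(s^k)$. For $p\in T$, $\hat\eta(p)=\eta(p)\wedge\dots\wedge\eta(p)=\eta(p)$. Let $p\in T$ and $s\in S$. From $ps=p(p^0s)$ with $p^0s\in T$ we get $\eta(ps)\le\eta(p)$, and dually $\eta(sp)\le\eta(p)$. Therefore
\[
\eta(ps)=\eta(psps)=\eta(p)\wedge\eta\bigl((sp)s\bigr)\le\eta(sp),
\]
and dually $\eta(sp)\le\eta(ps)$; so $\eta(ps)=\eta(sp)$. If $\eta(ps^j)=\eta(ps)$, then
\[
\eta(ps)=\eta(ps^j)\wedge\eta(sp)=\eta(ps^{j+1}p)\le\eta(ps^{j+1})\le\eta(ps^j)=\eta(ps).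
\]
By induction $\eta(ps)=\eta(ps^k)=\eta(p)\wedge\hat\eta(s)$. For $s,s'\in S$, applying this formula to $p(ss')=(ps)s'$ gives $\eta(p)\wedge\hat\eta(ss')=\eta(p)\wedge\hat\eta(s)\wedge\hat\eta(s')$ for all $p\in T$. The choice $p=(ss')^k$ gives $\hat\eta(ss')\le\hat\eta(s)\wedge\hat\eta(s')$, and $p=s^ks'^k$ gives the reverse inequality.
\end{proof}

We write $\eta$ for the extension. For a word $t$ and a tuple $a$,
\begin{equation}\label{eq:etaword}
\eta(t(a))=\bigwedge_{i\in c(t)}\eta(a_i).
\end{equation}

\begin{lemma}\label{lem:F}
Let $p,q,t,u\in T$ and $s\in S$.
\begin{enumerate}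
\item[(a)] If $\eta(s)\ge\eta(p)$, then $ps\mathrel{\mathcal R}p$ and $sp\mathrel{\mathcal L}p$.
\item[(b)] If $p\mathrel{\mathcal R}q$, then $sp\mathrel{\mathcal R}sq$. If $p\mathrel{\mathcal L}q$, then $ps\mathrel{\mathcal L}qs$.
\item[(c)] If $p\mathrel{\mathcal R}t$ and $p\mathrel{\mathcal L}u$, then $p\mathrel{\mathcal H}tu$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $ps=p(p^0s)$ with $p$ and $p^0s$ in $T_{\eta(p)}$; apply~\eqref{eq:rees}. The second claim is dual. (b) If $p=qr$ and $q=pr'$ with $r,r'\in T^1$, then $sp=(sq)r$ and $sq=(sp)r'$. The second claim is dual. (c) Since $\eta(t)=\eta(p)=\eta(u)$, \eqref{eq:rees} gives $tu\mathrel{\mathcal R}t\mathrel{\mathcal R}p$ and $tu\mathrel{\mathcal L}u\mathrel{\mathcal L}p$.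
\end{proof}

The groups $H_e$ inside one $\mathcal J$-class are isomorphic. We need an isomorphism that is given by words in the two idempotents, so that it can be applied pointwise to operations without leaving the clone.

\begin{lemma}\label{lem:G}
Let $e,e'$ be idempotents with $\eta(e)=\eta(e')$, and put $p=ee'$, $q=e'(ee'e)^{m-1}$. Then $x\mapsto pxq$ is a group isomorphism $H_{e'}\to H_e$ with inverse $w\mapsto qwp$.
\end{lemma}

\begin{proof}
All elements below lie in $T_{\eta(e)}$, so by~\eqref{eq:rees} a product is $\mathcal R$-related to its first factor and $\mathcal L$-related to its last. Thus $ee'e\in H_e$ and $z=(ee'e)^{m-1}\in H_e$, and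
\[
pq=ee'z=ee'(ez)=(ee'e)^m=e .
\]
Moreover $p\mathrel{\mathcal R}e$, $p\mathrel{\mathcal L}e'$, $q\mathrel{\mathcal R}e'$ and $q\mathrel{\mathcal L}z\mathrel{\mathcal L}e$. Hence $pxq\in H_e$ for $x\in H_{e'}$, $qwp\in H_{e'}$ for $w\in H_e$, and $qp\in H_{e'}$. Since $qe=e'ze=q$, we have $(qp)^2=q(pq)p=qep=qp$, so $qp$ is the idempotent $e'$ of the group $H_{e'}$. Now $q(pxq)p=e'xe'=x$, $p(qwp)q=ewe=w$, and $(pxq)(px'q)=pxe'x'q=pxx'q$ for $x,x'\in H_{e'}$.
\end{proof}

\subsection*{Long words}
Short words may take values outside $T$, where these tools are not available. Call a word \emph{long} if its length is at least $k$, and let $D=D(S)\subseteq C$ be the set of operations induced by long words. Members of $D$ take values in $T$, and $D$ is closed under minors and pointwise products, so Lemma~\ref{lem:chain} applies to the sets $D[d]$. If $d\ge|S|$, then every $f\in D[d]$ takes values in $T$ as well: $f(a)$ is a value of $f_\pi\in D$, where $\pi$ is the partition by $a$. The next lemma allows us to forget short words. Its point is that an operation that depends on $k$ variables cannot have short words for its sufficiently fine minors.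

\begin{lemma}\label{lem:long}
If $|S|\ge2$ and $D[d']=D$ for some $d'$, then $S$ is finitely related.
\end{lemma}

\begin{proof}
Let $d=d'|S|^{2k}$; then $d\ge k$. By Lemma~\ref{lem:reduction} it suffices to show that every $n$-ary $f\in C[d]$ is in $C$. If $f$ depends on fewer than $k$ variables, then by~\eqref{eq:dummy} it is a minor of a minor of arity at most $d$, and $f\in C$ by Lemma~\ref{lem:chain}(b). Otherwise $f$ depends on distinct variables $i_1,\dots,i_k$; choose tuples $a^j,b^j$ that differ exactly at $i_j$ and satisfy $f(a^j)\neq f(b^j)$. Let $\sigma\colon[n]\to[d']$, and let $\pi$ be the common refinement of the kernel of $\sigma$ and the partition by these $2k$ tuples. It has at most $d$ blocks, so $f_\pi$ is induced by a word $t$. By Lemma~\ref{lem:partition}, $f_\pi$ depends on the $k$ variables $\{i_1\},\dots,\{i_k\}$; so these letters occur in $t$, and $t$ is long. Since $\sigma$ is constant on the blocks of $\pi$, $f^\sigma$ is a minor of $f_\pi$, and $f^\sigma\in D$. Hence $f\in D[d']=D\subseteq C$.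
\end{proof}

It remains to prove the following statement, which occupies the rest of the paper.

\begin{proposition}\label{prop:D}
For every finite semigroup $S$ with property $(\mathrm P_k)$ there is $d$ with $D[d]=D$.
\end{proposition}

For $T$-valued operations $f,g$ with the same variables, $f\mathrel{\mathcal R}g$ means $f(a)\mathrel{\mathcal R}g(a)$ for all $a$, and likewise for $\mathcal L$ and $\mathcal H$. These relations pass to minors. Reversing words shows $D(S^{\mathrm{op}})=D(S)$, so the sets $D[d]$ are the same for $S$ and $S^{\mathrm{op}}$, as are $T$, $\eta$ and $\mathcal H$, while $\mathcal R$ and $\mathcal L$ are interchanged. Every statement about $\mathcal R$ therefore has a dual about $\mathcal L$. In Sections~\ref{sec:full}--\ref{sec:ordered} we assume $|S|\ge2$.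

\section{Full operations}\label{sec:full}

For a tuple $a\in S^n$ put $\mu(a)=\eta(a_1)\wedge\dots\wedge\eta(a_n)$; this depends only on the set of entries of $a$. An operation $f\colon S^n\to S$ is \emph{full} if $\eta(f(a))=\mu(a)$ for all $a$. By~\eqref{eq:etaword} a word containing all $n$ letters is full. If $f$ is full and $\sigma$ is onto, then $f^\sigma$ is full, because $\mu(b\circ\sigma)=\mu(b)$. For the monoid $M$ of Section~\ref{sec:example} the $\mathcal J$-classes are $\{e\}$ and $\{g,h\}$, and the definition agrees with the one used there.

If $|Y|=1$, every operation is full. If $|Y|>1$, there are $u,v\in S$ with $\eta(u)>\eta(v)$. Evaluate a word $t$ at the tuple with $v$ in place $i$ and $u$ elsewhere: by~\eqref{eq:etaword} the value has image $\eta(v)$ if $i\in c(t)$ and $\eta(u)$ otherwise. So for $|Y|>1$ the content of a word is determined by the operation that it induces, and a word that induces a full operation contains all letters.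

\begin{lemma}\label{lem:full}
Let $d\ge\max(3,|S|^2)$ and let $f\in D[d]$ be $n$-ary. There are a nonempty set $A\subseteq[n]$ and a full operation $g\in D[d]$ with variables indexed by $A$ such that $f=g^\iota$ for the inclusion $\iota\colon A\to[n]$.
\end{lemma}

\begin{proof}
If $|Y|=1$, take $A=[n]$ and $g=f$. Let $|Y|>1$. For $\pi\in\Pi_d$ let $c(\pi)$ be the content of any word that induces $f_\pi$. If $t$ induces $f_\pi$, then $t^\tau$ induces $f_{\pi'}$ for coarser $\pi'$, so Lemma~\ref{lem:content} applies and gives a set $A$. Let $j\notin A$ and let $a,b$ differ exactly at $j$. The partition $\pi$ by $a,b$ has at most $|S|^2\le d$ blocks, one of which is $\{j\}\notin c(\pi)$; so $f(a)=f(b)$ by Lemma~\ref{lem:partition}. Thus $f$ depends only on variables in $A$, and~\eqref{eq:dummy} gives $f=g^\iota$ with $g=f^\sigma\in D[d]$. For $a\in S^n$ and the partition $\pi$ by $a$, formula~\eqref{eq:etaword} shows that $\eta(f(a))$ is the meet of the values of $\eta\circ a$ on the blocks that meet $A$, that is, $\eta(f(a))=\bigwedge_{i\in A}\eta(a_i)$. As $\sigma$ is the identity on $A$, we get $\eta(g(\alpha))=\eta(f(\alpha\circ\sigma))=\mu(\alpha)$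 for $\alpha\in S^A$.
\end{proof}

\begin{lemma}\label{lem:words}
Let $f\in D[d]$ be full and $\pi\in\Pi_d$. There is a long word $t$ with $c(t)=\pi$ and $f_\pi\mathrel{\mathcal R}t$.
\end{lemma}

\begin{proof}
Take a long word $t'$ that induces the full operation $f_\pi$. If $|Y|>1$, it contains all letters. If $|Y|=1$, let $t$ be $t'$ followed by the product of all letters; then $t\mathrel{\mathcal R}t'$ by Lemma~\ref{lem:F}(a).
\end{proof}

\section{Inside the $\mathcal H$-classes}\label{sec:H}

\begin{proposition}\label{prop:H}
There is $d_H$ such that every full $f\in D[d_H]$ that is $\mathcal H$-related to a member of $D$ belongs to $D$.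
\end{proposition}

If $S$ is a group, all operations are full and $\mathcal H$-related, so this proposition alone gives $D[d_H]=D$.

To work in groups we fix a reference point in each arity. Let $e_n=(x_1\cdots x_n)^{km}$. This is a full member of $D$, and its values $((a_1\cdots a_n)^k)^0$ are idempotents. Let $G_d^{(n)}$ be the set of $n$-ary $f\in D[d]$ with $f\mathrel{\mathcal H}e_n$. It contains $e_n$, and under pointwise multiplication it is a finite subsemigroup of the group $\prod_{a\in S^n}H_{e_n(a)}$, hence a subgroup. For fixed $n$ these groups decrease with $d$, and $G_d^{(n)}\subseteq D$ for $d\ge n$. We need a stage, independent of $n$, at which they stop decreasing. The orders of the groups grow with $n$, so we split them into factors that are bounded by $|S|$.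

Fix a linear order on $S$ and order each $S^n$ lexicographically. For $a\in S^n$ put
\[
\lambda_d(a)=\bigl\{f(a): f\in G_d^{(n)},\ f(c)=e_n(c)\text{ for all }c<a\bigr\}\subseteq H_{e_n(a)} .
\]
It measures the freedom left at $a$ once the values at all smaller tuples are fixed, and $\lambda_{d'}(a)\subseteq\lambda_d(a)$ for $d\le d'$.

\begin{lemma}\label{lem:count}
$|G_d^{(n)}|=\prod_{a\in S^n}|\lambda_d(a)|$.
\end{lemma}

\begin{proof}
List $S^n$ as $a^1<\dots<a^N$ and let $K_j$ be the subgroup of all $f\in G_d^{(n)}$ with $f(a^i)=e_n(a^i)$ for $i<j$. The homomorphism $f\mapsto f(a^j)$ on $K_j$ has image $\lambda_d(a^j)$ and kernel $K_{j+1}$. Since $K_1=G_d^{(n)}$ and $K_{N+1}=\{e_n\}$, the formula follows.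
\end{proof}

We now regard tuples of all lengths as nonempty words over the finite alphabet $S$, and compare $\lambda_d(b)$ for a long tuple $b\in S^l$ with $\lambda_d(a)$ for a short tuple $a\in S^n$. The natural tool is a minor $g\mapsto g^\tau$ with $\tau\colon[l]\to[n]$ and $b=a\circ\tau$, for then $g^\tau(a)=g(b)$. For $g^\tau$ to be trivial below $a$ whenever $g$ is trivial below $b$, we need $c<a$ to imply $c\circ\tau<b$. It is not enough that $a$ be a subword of $b$ with the same letters. If $u<v$, $a=(v,u)$ and $b=(u,v,u)$, then $\tau$ is forced to be $(2,1,2)$, and $c=(u,v)<a$ has $c\circ\tau=(v,u,v)>b$. The trouble is that the first letter of $b$ is copied from a later position of $a$. The following order, which is from \cite{amm}, excludes this. For $a\in S^n$ and $b\in S^l$ write $a\le_E b$ if there is a strictly increasing map $h\colon[n]\to[l]$ with $a=b\circ h$ such that for every $j\in[l]$ there is $i\in[n]$ with $h(i)\le j$ and $a_i=b_j$.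

\begin{lemma}\label{lem:wqo}
Every infinite sequence $a^{(1)},a^{(2)},\dots$ of nonempty words over $S$ has members $a^{(i)}\le_Ea^{(j)}$ with $i<j$.
\end{lemma}

\begin{proof}
Higman's lemma states that every infinite sequence $w_1,w_2,\dots$ of words over a finite alphabet has members $w_i,w_j$ with $i<j$ such that $w_i$ is a scattered subword of $w_j$, that is, arises from $w_j$ by deleting letters. It follows that there is an infinite subsequence in which each word is a scattered subword of the next: the indices $i$ such that $w_i$ is a scattered subword of no later word are finite in number, since otherwise they would form a sequence violating the lemma, and beyond the last of them a chain can be continued forever.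

Write each $a^{(j)}$ as $s_1u_1s_2u_2\cdots s_ru_r$, where the displayed $s_1,\dots,s_r$ are the first occurrences of its distinct letters and the words $u_q$ may be empty. Pass to a subsequence on which $(s_1,\dots,s_r)$ is constant, and then, for $q=1,\dots,r$ in turn, to a subsequence on which each $u_q$ is a scattered subword of the next. Let $a$ and $b$ be the first two words that remain. Map the displayed $s_q$ of $a$ to the displayed $s_q$ of $b$, and each $u_q$ of $a$ into the $u_q$ of $b$. This is a strictly increasing $h$ with $a=b\circ h$. For $j\in[l]$, the letter $b_j$ is some $s_q$; its first occurrence in $b$ is at a position $\le j$, and that position is in the image of $h$.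
\end{proof}

\begin{lemma}\label{lem:transfer}
If $a\le_Eb$, then $|\lambda_d(b)|\le|\lambda_d(a)|$ for every $d$.
\end{lemma}

\begin{proof}
Let $a\in S^n$, $b\in S^l$ and $h$ be as in the definition. Define $\tau\colon[l]\to[n]$ by $\tau(h(i))=i$ and, for $j$ outside the image of $h$, by choosing $\tau(j)=i$ with $h(i)\le j$ and $a_i=b_j$. Then $\tau$ is onto, $a\circ\tau=b$, and $h(\tau(j))\le j$ for all $j$. In particular $j<h(i)$ implies $h(\tau(j))<h(i)$ and so $\tau(j)<i$. Let $c\in S^n$, $c<a$, with the first difference at $i$. For $j<h(i)$ we have $c_{\tau(j)}=a_{\tau(j)}=b_j$, and at position $h(i)$ we have $c_i<a_i=b_{h(i)}$. Hence $c\circ\tau<b$.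

A minor $g^\tau$ of $g\in G_d^{(l)}$ is $\mathcal H$-related to $e'=e_l^\tau$ rather than to $e_n$, and Lemma~\ref{lem:G} corrects this. The operation $e'\in D$ is idempotent-valued and full, since $\tau$ is onto; so $\eta(e'(c))=\eta(e_n(c))$ for all $c\in S^n$. Put $p=e_ne'$ and $q=e'(e_ne'e_n)^{m-1}$, both in $D$. Let $g\in G_d^{(l)}$ with $g(c')=e_l(c')$ for all $c'<b$, and put $\tilde g=pg^\tau q\in D[d]$. For each $c$, $g^\tau(c)=g(c\circ\tau)$ lies in $H_{e'(c)}$, so $\tilde g(c)\in H_{e_n(c)}$ by Lemma~\ref{lem:G}; thus $\tilde g\in G_d^{(n)}$. If $c<a$, then $g^\tau(c)=e_l(c\circ\tau)=e'(c)$ is the identity of $H_{e'(c)}$, so $\tilde g(c)=e_n(c)$. Therefore $p(a)g(b)q(a)=\tilde g(a)\in\lambda_d(a)$. So the injective map $x\mapsto p(a)xq(a)$ on $H_{e'(a)}=H_{e_l(b)}$ sends $\lambda_d(b)$ into $\lambda_d(a)$.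
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:H}]
We first find $d_H$ with $\lambda_d(a)=\lambda_{d_H}(a)$ for all $d\ge d_H$ and all tuples $a$ of all lengths. If there is no such number, there are $d_1<d_2<\cdots$ and tuples $a^{(j)}$ with $|\lambda_{d_j}(a^{(j)})|>|\lambda_{d_j+1}(a^{(j)})|$. The right-hand side is at most $|S|$, so on a subsequence it is a constant $r$. By Lemma~\ref{lem:wqo} there are $i<j$ with $a^{(i)}\le_Ea^{(j)}$. By Lemma~\ref{lem:transfer} and $d_j\ge d_i+1$,
\[
r<|\lambda_{d_j}(a^{(j)})|\le|\lambda_{d_j}(a^{(i)})|\le|\lambda_{d_i+1}(a^{(i)})|=r,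
\]
a contradiction.

By Lemma~\ref{lem:count}, $G_d^{(n)}\subseteq G_{d_H}^{(n)}$ have the same order for $d\ge d_H$, so they are equal. Taking $d\ge n$ we get $G_{d_H}^{(n)}\subseteq D$ for every $n$.

Let $f\in D[d_H]$ be $n$-ary and full, and $f\mathrel{\mathcal H}t\in D$. Then $t^0=t^m\in D$ is idempotent-valued, $f(a)\in H_{t^0(a)}$, and $\eta(t^0(a))=\eta(f(a))=\mu(a)=\eta(e_n(a))$ by fullness. Put $p=e_nt^0$ and $q=t^0(e_nt^0e_n)^{m-1}$, both in $D$. By Lemma~\ref{lem:G}, $pfq\in G_{d_H}^{(n)}\subseteq D$ and $f=q(pfq)p\in D$.
\end{proof}

\section{The $\mathcal R$-class: the unordered case}\label{sec:unordered}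

By Proposition~\ref{prop:H} and Lemma~\ref{lem:F}(c), it remains to show that a full $f\in D[d]$ is $\mathcal R$-related to a member of $D$ and $\mathcal L$-related to a member of $D$. How the $\mathcal R$-class of the value of a word depends on the word differs from semigroup to semigroup. In Example~\ref{ex:leftzero} only the first letter matters; in the monoid $M$ the whole order of first occurrences does. The following definition separates the two behaviors by asking whether the substitution used for $M$ is available.

\begin{definition}\label{def:ordered}
$S$ is \emph{$\mathcal R$-ordered} if there are idempotents $e,g,h$ with $g,h\in eSe$ such that $gh$ and $hg$ are not $\mathcal R$-related. Otherwise $S$ is \emph{$\mathcal R$-unordered}. The terms \emph{$\mathcal L$-ordered} and \emph{$\mathcal L$-unordered} are defined with $\mathcal L$ in place of $\mathcal R$.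
\end{definition}

The monoid $M$ is $\mathcal R$-ordered and, as $g\mathrel{\mathcal L}h$, $\mathcal L$-unordered. If all idempotents of $S$ commute, $S$ is unordered on both sides. In the unordered case an element $z$ decides the $\mathcal R$-class of a product $zs$ as soon as the $\mathcal J$-class of the product is known.

\begin{lemma}\label{lem:theta}
Let $S$ be $\mathcal R$-unordered.
\begin{enumerate}
\item[(a)] For $z\in T$ and $y\le\eta(z)$, all elements $zs$ with $s\in T_y$ lie in one $\mathcal R$-class, denoted $\theta_y(z)$. If $y=\eta(z)$, then $z\in\theta_y(z)$.
\item[(b)] If $z,z'\in T$, $y'\le y\le\eta(z)\wedge\eta(z')$ and $\theta_y(z)=\theta_y(z')$, then $\theta_{y'}(z)=\theta_{y'}(z')$.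
\item[(c)] If $t=pt'$ is a word in $n$ letters whose prefix $p$ has length $k$, then $\theta_y(t(a))=\theta_y(p(a))$ for all $a\in S^n$ and $y\le\mu(a)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $e=z^0$, $s,s'\in T_y$, $g=(ese)^0$ and $h=(es'e)^0$. Then $g=(ese)^m$ and $h=(es'e)^m$ are idempotents in $eSe\cap T_y$, so $gh\mathrel{\mathcal R}hg$. Lemma~\ref{lem:F}(a) gives
\[
es\mathrel{\mathcal R}ese\mathrel{\mathcal R}g\mathrel{\mathcal R}gh\mathrel{\mathcal R}hg\mathrel{\mathcal R}h\mathrel{\mathcal R}es'e\mathrel{\mathcal R}es' .
\]
Multiplying by $z=ze$ on the left gives $zs\mathrel{\mathcal R}zs'$. If $y=\eta(z)$, then $zs\mathrel{\mathcal R}z$.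

(b) Let $s\in T_y$. Then $zs\mathrel{\mathcal R}z's$, so $zs=z'sr$ with $r\in T^1$, and $\eta(sr)\ge\eta(z'sr)=\eta(zs)=y\ge y'$. For $s'\in T_{y'}$ both $ss'$ and $srs'$ lie in $T_{y'}$, so the element $z(ss')=z'(srs')$ belongs to both $\mathcal R$-classes $\theta_{y'}(z)$ and $\theta_{y'}(z')$.

(c) Both $t(a)$ and $p(a)$ lie in $T$ and have images $\ge y$ under $\eta$. For $s\in T_y$ we have $t(a)s=p(a)\bigl(t'(a)s\bigr)$ with $t'(a)s\in T_y$ (read $t'(a)s$ as $s$ if $t'$ is empty).
\end{proof}

We can now imitate Example~\ref{ex:leftzero}: bound the number of variables that matter, and identify the others. When one coordinate of a tuple is changed, the value of a full operation may move to another $\mathcal J$-class, where $\mathcal R$-classes cannot be compared directly. The maps $\theta_y$ bring both values down to a common class. So for a full $T$-valued operation $f$ we call the variable $i$ \emph{$\theta$-essential} if there are tuples $a,b$ that differ exactly at $i$ such that $\theta_y(f(a))\ne\theta_y(f(b))$ for $y=\mu(a)\wedge\mu(b)$.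

\begin{lemma}\label{lem:unordered}
Let $S$ be $\mathcal R$-unordered and $d\ge|S|^{2k+2}$. Every full $f\in D[d]$ is $\mathcal R$-related to a member of $D$.
\end{lemma}

\begin{proof}
Note that $d\ge2^{2k+2}\ge k+1$. Let $f$ be $n$-ary. If $n\le d$, then $f\in D$; so let $n>d$.

By Lemma~\ref{lem:theta}(c), a $\theta$-essential variable of a full operation induced by a long word occurs among the first $k$ letters of the word. So a full member of $D$ has at most $k$ such variables. Suppose that $f$ has $k+1$ of them, and let $\pi$ be the partition by the $2k+2$ witnessing tuples; it has at most $d$ blocks. By Lemma~\ref{lem:partition} the full operation $f_\pi\in D$ has $k+1$ $\theta$-essential variables, since the values of $f$ and of $\mu$ do not change when $a^j$ is replaced by $\alpha^j$. This is a contradiction. Hence the set $A$ of $\theta$-essential variables of $f$ has $|A|\le k<n$.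

Fix $j_0\in[n]\setminus A$. Let $\pi$ consist of the singletons $\{i\}$, $i\in A$, and the block $[n]\setminus A$; it has at most $k+1\le d$ blocks. Let $f_\pi$ be induced by the long word $pt'$, where $p$ has length $k$, and let $\hat p$ arise from $p$ by replacing the letter for $\{i\}$ by $x_i$ and the letter for $[n]\setminus A$ by $x_{j_0}$. We claim that $f\mathrel{\mathcal R}\hat p\,(x_1\cdots x_n)^k$.

Let $a\in S^n$ and $y=\mu(a)$. Let $a'$ agree with $a$ on $A$ and equal $a_{j_0}$ elsewhere. Go from $a$ to $a'$ by changing one coordinate outside $A$ at a time. If $b,b'$ are consecutive tuples on this path, their entries are among those of $a$, so $y_0=\mu(b)\wedge\mu(b')\ge y$. The changed variable is not $\theta$-essential, so $\theta_{y_0}(f(b))=\theta_{y_0}(f(b'))$, and Lemma~\ref{lem:theta}(b) gives $\theta_y(f(b))=\theta_y(f(b'))$. Therefore $\theta_y(f(a))=\theta_y(f(a'))$. The tuple $a'$ is constant on the blocks of $\pi$, say $a'=\alpha\circ\nu$, and $p(\alpha)=\hat p(a)$, $\mu(\alpha)\ge y$; so $\theta_y(f(a'))=\theta_y(\hat p(a))$ by Lemma~\ref{lem:theta}(c). The $\mathcal R$-class $\theta_y(f(a))=\theta_y(\hat p(a))$ contains $f(a)$,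 because $\eta(f(a))=y$, and it contains $\hat p(a)(a_1\cdots a_n)^k$, because $(a_1\cdots a_n)^k\in T_y$.
\end{proof}

\section{The $\mathcal R$-class: the ordered case}\label{sec:ordered}

\begin{lemma}\label{lem:ordered}
Let $S$ be $\mathcal R$-ordered. If $u,v$ are long words with $c(u)=c(v)$ and $u\mathrel{\mathcal R}v$, then the letters first occur in the same order in $u$ and in $v$.
\end{lemma}

\begin{proof}
Let $e,g,h$ be as in Definition~\ref{def:ordered}; then $eg=ge=g$ and $eh=he=h$. Suppose that the letter $y$ first occurs before $z$ in $u$ and after $z$ in $v$. Substitute $g$ for $y$, $h$ for $z$ and $e$ for all other letters. Write $u=u'zu''$, where $u'$ contains $y$ but not $z$. Then $u'$ becomes a product of $e$'s and at least one $g$, which equals $g$. The word $u''$ is empty or becomes a product $r$ of $e$'s, $g$'s and $h$'s, for which $\eta(r)\ge\eta(gh)$. By Lemma~\ref{lem:F}(a) the value of $u$ is $\mathcal R$-related to $gh$. With the roles of $y$ and $z$ exchanged, the value of $v$ is $\mathcal R$-related to $hg$. So $gh\mathrel{\mathcal R}hg$, a contradiction.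
\end{proof}

Let $S$ be $\mathcal R$-ordered, $d\ge4$, and let $f\in D[d]$ be full and $n$-ary. For $\pi\in\Pi_d$ take a word $t$ as in Lemma~\ref{lem:words} and let $<_\pi$ be the order in which the blocks first occur in it. Any two such words are $\mathcal R$-related, so $<_\pi$ depends only on $f$ and $\pi$. If $\pi'$ is coarser, then $t^\tau$ is such a word for $\pi'$, so Lemma~\ref{lem:order} gives a linear order $\prec$ on $[n]$. We call $f$ \emph{normalized} if $n$ is the $\prec$-largest index; this can be achieved by renumbering the variables. For normalized $f$, \emph{whenever $\{n\}$ is a block of $\pi\in\Pi_d$, it is the $<_\pi$-last block}, since the $\prec$-least element of $B\cup\{n\}$ lies in $B$ for every other block $B$.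

Up to $\mathcal R$, each such minor therefore has the form $t_0x_{\{n\}}$, and we want to glue the words $t_0$ into one operation $f_0$ in the first $n-1$ variables. What $f$ tells us about the value $c$ of $t_0$ is the $\mathcal R$-class of $cs$ for every $s$. By Lemma~\ref{lem:F}(b), $S$ acts on the set of $\mathcal R$-classes of $T$ by left multiplication, and so what we know is how $c$ acts. Let $\sim$ be the kernel of this action:
\[
a\sim b\iff as\mathrel{\mathcal R}bs\ \text{ for all }s\in T .
\]
As the kernel of a homomorphism from $S$ to a semigroup of maps, $\sim$ is a congruence. Put $S_R=S/{\sim}$ and write $[a]$ for the class of an element, and coordinatewise for a tuple. Dually, let $a\approx b$ if $sa\mathrel{\mathcal L}sb$ for all $s\in T$, and $S_L=S/{\approx}$. Both quotients have property $(\mathrm P_k)$.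

\begin{example}\label{ex:cases}
(i) Let $S=M\times G$ with $G$ a finite group. Then $(x,\gamma)\mathrel{\mathcal R}(x',\gamma')$ if and only if $x=x'$; $S$ is $\mathcal R$-ordered, and $S_R\cong M$.

(ii) Let $X=\{0,1,2\}$, and let $S$ consist of the constant maps $c_0,c_1,c_2$ and the maps $\phi,\psi$ that fix $1$ and $2$ and have $\phi(0)=1$, $\psi(0)=2$, with product $xy=x\circ y$. This is a band with $\phi\psi=\psi$, $\psi\phi=\phi$, $c_ix=c_i$ and $xc_i=c_{x(i)}$. The $\mathcal R$-class of a constant is a singleton. The idempotents $e=\phi$, $g=c_1$, $h=c_2$ show that $S$ is $\mathcal R$-ordered, and $xc_i=c_{x(i)}$ shows that $\sim$ is equality. Here $\phi\mathrel{\mathcal R}\psi$, but $\phi c_0=c_1$ and $\psi c_0=c_2$ are not $\mathcal R$-related: the $\mathcal R$-class of $c$ does not determine that of $cs$.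
\end{example}

The last variable of $f$ ranges over $S$, while $\sim$ tests only $s\in T$. For elements of $T$ this makes no difference.

\begin{lemma}\label{lem:simS}
If $c,c'\in T$ and $c\sim c'$, then $cs\mathrel{\mathcal R}c's$ for all $s\in S$.
\end{lemma}

\begin{proof}
From $c=cc^0\mathrel{\mathcal R}c'c^0$ we get $\eta(c)\le\eta(c')$, and by symmetry $\eta(c)=\eta(c')$. So $\eta((cs)^0)=\eta(cs)=\eta(c's)$. With $r=s(cs)^0\in T$ we have $cs=cs(cs)^0=cr\mathrel{\mathcal R}c'r=c's(cs)^0\mathrel{\mathcal R}c's$, the last step by Lemma~\ref{lem:F}(a).
\end{proof}

\begin{lemma}\label{lem:peel}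
Let $S$ be $\mathcal R$-ordered, $d\ge\max(4,k+1,|S|^2+1)$ and $n>d$, and let $f\in D[d]$ be $n$-ary, full and normalized. There is an $(n-1)$-ary operation $f_0\in D(S_R)[d-1]$ such that
\[
f(a',s)\mathrel{\mathcal R}cs\quad\text{for all }a'\in S^{n-1},\ s\in S\text{ and }c\in T\text{ with }[c]=f_0([a']).
\]
If $\sim$ is equality, then $f_0\colon S^{n-1}\to S$ is full and $T$-valued.
\end{lemma}

\begin{proof}
Call a partition $\rho$ of $[n-1]$ \emph{admissible} if its number of blocks lies between $k$ and $d-1$. Every partition of $[n-1]$ with at most $d-1$ blocks has an admissible refinement: if it has fewer than $k$ blocks, refine it to exactly $k$ blocks, which is possible as $n-1\ge k$, and note $k\le d-1$.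

Let $\rho$ be admissible, with $\nu\colon[n-1]\to\rho$, and let $\pi=\rho\cup\{\{n\}\}\in\Pi_d$. Take $t$ for $\pi$ as in Lemma~\ref{lem:words}. The letter $z$ for $\{n\}$ is the last to occur, so $t=t_\rho zt'$ with $c(t_\rho)=\rho$. The word $t_\rho$ has at least $k$ distinct letters, so it is long; this is the reason for the lower bound in the definition of admissible. By Lemma~\ref{lem:F}(a) and~\eqref{eq:etaword}, $t\mathrel{\mathcal R}t_\rho z$. Hence
\begin{equation}\label{eq:peel}
f(\alpha\circ\nu,s)\mathrel{\mathcal R}t_\rho(\alpha)\,s\qquad(\alpha\in S^\rho,\ s\in S).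
\end{equation}

Let $a'\in S^{n-1}$. An admissible refinement $\rho$ of the partition by $a'$ gives $a'=\alpha\circ\nu$, so by~\eqref{eq:peel} there is an element $c$ with $f(a',s)\mathrel{\mathcal R}cs$ for all $s\in T$. Any two such elements are $\sim$-related; let $\varphi(a')\in S_R$ be their class. By~\eqref{eq:peel}, $\varphi(\alpha\circ\nu)=[t_\rho(\alpha)]$ for every admissible $\rho$ and every $\alpha\in S^\rho$. If $[a']=[b']$, take an admissible refinement $\rho$ of the partition by $a',b'$, which has at most $|S|^2\le d-1$ blocks. Then $a'=\alpha\circ\nu$ and $b'=\beta\circ\nu$ with $[\alpha]=[\beta]$, so $\varphi(a')=[t_\rho(\alpha)]=[t_\rho(\beta)]=\varphi(b')$. Thus $f_0([a'])=\varphi(a')$ defines an operation on $S_R$, and its minor $(f_0)_\rho$ is induced by the long word $t_\rho$ for each admissible $\rho$. For $\sigma\colon[n-1]\to[d-1]$ let $\rho$ be an admissible refinement of the kernel of $\sigma$; then $f_0^\sigma$ is a minor of $(f_0)_\rho$ and lies in $D(S_R)$. So $f_0\in D(S_R)[d-1]$.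

Let $a'=\alpha\circ\nu$ and $c\in T$ with $[c]=f_0([a'])=[t_\rho(\alpha)]$. Lemma~\ref{lem:simS} and~\eqref{eq:peel} give $cs\mathrel{\mathcal R}t_\rho(\alpha)s\mathrel{\mathcal R}f(a',s)$ for all $s\in S$. If $\sim$ is equality, then $f_0(a')=t_\rho(\alpha)\in T$, and $\eta(f_0(a'))=\mu(\alpha)=\mu(a')$ because $c(t_\rho)=\rho$.
\end{proof}

If $S_R$ is smaller than $S$, induction on the size of the semigroup will show that $f_0$ is induced by a word. If $S_R=S$, help comes from the other side.

\begin{lemma}\label{lem:semilattice}
If $\sim$ and $\approx$ are both equality, then $T$ is a semilattice, and $S$ is both $\mathcal R$-unordered and $\mathcal L$-unordered.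
\end{lemma}

\begin{proof}
Suppose that some class $T_y$ has more than one element, and choose $y$ minimal with this property. Let $a,b\in T_y$ with $a\mathrel{\mathcal R}b$, and let $s\in T$. If $\eta(s)\ge y$, then $as\mathrel{\mathcal R}a\mathrel{\mathcal R}b\mathrel{\mathcal R}bs$ by Lemma~\ref{lem:F}(a). Otherwise $y\wedge\eta(s)<y$, so $T_{y\wedge\eta(s)}$ is a singleton, and it contains $as$ and $bs$. Hence $a\sim b$, and $a=b$. So $\mathcal R$ is equality on $T_y$, and by the dual argument with $\approx$ so is $\mathcal L$. For $a,b\in T_y$, \eqref{eq:rees} gives $a\mathrel{\mathcal R}ab\mathrel{\mathcal L}b$ with $ab\in T_y$, so $a=ab=b$, a contradiction. Thus $\eta$ is an isomorphism from $T$ to $Y$. All idempotents of $S$ lie in $T$, so they commute.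
\end{proof}

\section{The induction}\label{sec:induction}

\begin{proof}[Proof of Proposition~\ref{prop:D}]
We use induction on $|S|$, with $k$ fixed. If $|S|=1$, the only operation of each arity is induced by $x_1^k$. Let $|S|\ge2$ and assume the proposition for all smaller semigroups with property $(\mathrm P_k)$. Consider the following statements about $S$.
\begin{enumerate}
\item[(R)] There is $d_R$ such that every full $f\in D[d_R]$ is $\mathcal R$-related to a member of $D$.
\item[(L)] There is $d_L$ such that every full $f\in D[d_L]$ is $\mathcal L$-related to a member of $D$.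
\end{enumerate}
We prove (R) in three cases. Members of $D[d]$ of arity $n\le d$ lie in $D$, so only $n>d$ has to be considered; and renumbering variables preserves $D$, $D[d]$ and fullness, so in the ordered cases $f$ may be taken normalized.

\emph{Case 1: $S$ is $\mathcal R$-unordered.} This is Lemma~\ref{lem:unordered}.

\emph{Case 2: $S$ is $\mathcal R$-ordered and $|S_R|<|S|$.} By induction $D(S_R)[d']=D(S_R)$ for some $d'$. Let $d=\max(4,k+1,|S|^2+1,d'+1)$, and let $f\in D[d]$ be full and normalized of arity $n>d$. The operation $f_0$ of Lemma~\ref{lem:peel} lies in $D(S_R)[d-1]\subseteq D(S_R)[d']$, so it is induced on $S_R$ by a long word $t_0$ in $x_1,\dots,x_{n-1}$. For $a'\in S^{n-1}$ the element $c=t_0(a')\in T$ satisfies $[c]=f_0([a'])$. Hence $f\mathrel{\mathcal R}t_0x_n\in D$.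

\emph{Case 3: $S$ is $\mathcal R$-ordered and $\sim$ is equality.} Now $f_0$ is an operation on $S$ itself, with one variable fewer than $f$, and it is tempting to use induction on the arity. Two things stand in the way. First, $f_0$ is only known to lie in $D[d-1]$, so repeating the step would use up $d$. Second, to know the $\mathcal R$-class of $f_0x_n$ we need more than the $\mathcal R$-class of $f_0$, as Example~\ref{ex:cases}(ii) shows. We overcome both by determining $f_0$ exactly: its $\mathcal R$-class from a minor of $f$, which stays in $D[d]$, its $\mathcal L$-class from (L), and the rest from Proposition~\ref{prop:H}.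

By Lemma~\ref{lem:semilattice}, $\approx$ is not equality, so $|S_L|<|S|$. Thus $S^{\mathrm{op}}$ falls under Case 1 or Case 2, and (L) holds for $S$. Put $d=\max(4,k,|S|^2,d_L,d_H)+1$. We show by induction on $n$ that every full $n$-ary $f\in D[d]$ is $\mathcal R$-related to a member of $D$. Let $n>d$, let $f$ be normalized, and take $f_0\in D[d-1]$, full and $T$-valued, from Lemma~\ref{lem:peel}. Since $d-1\ge d_L$, there is $u\in D$ with $f_0\mathrel{\mathcal L}u$. The minor $g(x_1,\dots,x_{n-1})=f(x_1,\dots,x_{n-1},x_1)$ is a full member of $D[d]$ of arity $n-1$, so $g\mathrel{\mathcal R}t$ for some $t\in D$. For $a'\in S^{n-1}$, Lemma~\ref{lem:peel} and Lemma~\ref{lem:F}(a) give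
\[
g(a')=f(a',a'_1)\mathrel{\mathcal R}f_0(a')\,a'_1\mathrel{\mathcal R}f_0(a'),
\]
the last step because $\eta(a'_1)\ge\mu(a')=\eta(f_0(a'))$. So $f_0\mathrel{\mathcal R}t$ and $f_0\mathrel{\mathcal L}u$, hence $f_0\mathrel{\mathcal H}tu\in D$ by Lemma~\ref{lem:F}(c). Since $d-1\ge d_H$, Proposition~\ref{prop:H} gives $f_0\in D$, and Lemma~\ref{lem:peel} gives $f\mathrel{\mathcal R}f_0x_n\in D$.

This proves (R) for $S$. The same argument for $S^{\mathrm{op}}$, which has the same size, proves (L). Let $d=\max(3,|S|^2,d_R,d_L,d_H)$ and $f\in D[d]$. By Lemma~\ref{lem:full}, $f=g^\iota$ with $g\in D[d]$ full. By (R) and (L) there are $t,u\in D$ with $g\mathrel{\mathcal R}t$ and $g\mathrel{\mathcal L}u$; then $g\mathrel{\mathcal H}tu$ by Lemma~\ref{lem:F}(c), and $g\in D$ by Proposition~\ref{prop:H}. Hence $f\in D$, and $D[d]=D$.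
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:cr} and~\ref{thm:main}]
Let $S$ satisfy the hypothesis of Theorem~\ref{thm:main}, that is, property $(\mathrm P_k)$ for some $k$. If $|S|=1$, every operation is a term operation, and Lemma~\ref{lem:reduction} applies. If $|S|\ge2$, Proposition~\ref{prop:D} and Lemma~\ref{lem:long} show that $S$ is finitely related. A finite completely regular semigroup has property $(\mathrm P_1)$, which gives Theorem~\ref{thm:cr}.
\end{proof}

\begin{remark}
The argument gives no explicit value of $d$, because $d_H$ is obtained by contradiction from Lemma~\ref{lem:wqo}. All other requirements on $d$ are explicit in terms of $|S|$, $k$, $d_H$ and the constants for the quotients $S_R$ and $S_L$.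
\end{remark}

\begin{thebibliography}{9}

\bibitem{amm}
Aichinger, Mayr and McKenzie, J. Eur. Math. Soc. 16 (2014).

\bibitem{howie}
Howie, \emph{Fundamentals of Semigroup Theory}.

\bibitem{problem}
\emph{Research Article}, doi:10.1007/s00233-012-9455-6,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak s00233-012-9455-6.pdf}.

\end{thebibliography}
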